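# Why the fuzzy Potts measure is not Gibbs above $\beta_c(d,r_1)$

## 1. Merging colors: a first guess and three tests

Take a Potts configuration and become partly color-blind: some of the colors can no longer be told apart. Is the law of what you see still a Gibbs measure? The answer that one would first guess is yes. The Potts model has a nearest-neighbor interaction, and merging colors acts on each site separately, so it seems to create no dependence over long distances. We first make the question precise, and then test the guess by hand.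

**Definition (Potts model).** Let $d\ge 2$, let $k\ge 2$ be an integer, $\beta\ge 0$ and $\Lambda_n=\{-n,\ldots,n\}^d$. The $k$-state Potts model on $\Lambda_n$ with free boundary condition gives $\sigma\in\{1,\dots,k\}^{\Lambda_n}$ a weight proportional to $\exp(-2\beta\sum_{\langle x,y\rangle}1\{\sigma(x)\ne\sigma(y)\})$, the sum being over nearest-neighbor pairs in $\Lambda_n$. For the boundary condition $i\in\{1,\dots,k\}$ the sum also includes the pairs with exactly one endpoint in $\Lambda_n$, and the spin outside is fixed to be $i$. As $n\to\infty$ these measures converge weakly to $\pi^{\mathbb Z^d,i}_{k,\beta}$, where $i=0$ stands for the free condition. The critical value is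
$$\beta_c(d,k)=\inf\{\beta:\pi^{\mathbb Z^d,1}_{k,\beta}(\sigma(0)=1)>1/k\}.$$

**Definition (fuzzy Potts model).** Let $q\ge3$, $1<s<q$, and let $r_1,\dots,r_s$ be positive integers with sum $q$. Put $f(a)=j$ if $\sum_{l<j}r_l<a\le\sum_{l\le j}r_l$. If $\sigma$ has law $\pi^{\mathbb Z^d,i}_{q,\beta}$, $i\in\{0,\dots,q\}$, let $Y(x)=f(\sigma(x))$, and write $\mu^{\mathbb Z^d,i}_{q,\beta,(r_1,\dots,r_s)}$ for the law of $Y$. Since $s<q$, some $r_j\ge2$; label the classes so that $r_1=\min\{r_j:r_j\ge2\}$.

The smallest example is $q=3$, $s=2$, $(r_1,r_2)=(2,1)$: colors 1 and 2 are merged, and color 3 stays visible.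

**Definition (Gibbs measure).** Let $S=\{1,\dots,s\}$. A potential $\Phi$ assigns to each finite $W\subset\mathbb Z^d$ a function $\Phi_W:S^{\mathbb Z^d}\to\mathbb R$ that depends only on the spins in $W$. Let $\|\Phi_W\|=\max_{\xi,\xi'}|\Phi_W(\xi)-\Phi_W(\xi')|$. The potential is absolutely summable if $\sum_{W\ni x}\|\Phi_W\|<\infty$ for all $x$. A probability measure $\mu$ on $S^{\mathbb Z^d}$ (with $Z$ a random element of law $\mu$) is a Gibbs measure for an absolutely summable $\Phi$ if it admits conditional probabilities such that for all $x$, all $a,b\in S$ and all $\eta\in S^{\mathbb Z^d\setminus\{x\}}$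
$$\frac{\mu(Z(x)=a\mid Z(\mathbb Z^d\setminus\{x\})=\eta)}{\mu(Z(x)=b\mid Z(\mathbb Z^d\setminus\{x\})=\eta)}=\exp\Big(\sum_{W\ni x}\big(\Phi_W(\eta\vee b)-\Phi_W(\eta\vee a)\big)\Big),$$
where $\eta\vee a$ agrees with $\eta$ off $x$ and equals $a$ at $x$. It is a Gibbs measure if this holds for some absolutely summable $\Phi$.

The unmerged $q$-state Potts measure is an example, with $S$ replaced by $\{1,\dots,q\}$: take $\Phi_{\{x,y\}}=2\beta 1\{\sigma(x)\neq\sigma(y)\}$ for neighbors $x,y$ and $\Phi_W=0$ otherwise. What matters below is a consequence of the definition: the conditional ratio at $0$ may depend on spins far away, but its logarithm changes by at most a quantity $t_n\to0$ if the spins in $\Lambda_n\setminus\{0\}$ are kept.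

**Test 1: $\beta=0$.** The spins $Y(x)$ are independent with $P(Y(x)=j)=r_j/q$. The measure is Gibbs, with $\Phi_{\{x\}}(\eta)=-\log(r_{\eta(x)}/q)$. The guess survives.

For the other tests we need one computation. Let $G$ be a finite graph with a vertex $0$, and take the $q$-state Potts model on $G$. Fix two classes $\star\ne\circ$ of sizes $r$ and $r_\circ$, and a fuzzy configuration off $0$ that is $\star$ on a set $A$ and $\circ$ elsewhere. Suppose that all neighbors of $0$ lie in $A$. Let $Z_r(A)$ be the free $r$-state Potts partition function on the subgraph induced by $A$. Spins in different classes always differ, so if $Y(0)=\star$ the spins on $A\cup\{0\}$ contribute $Z_r(A\cup\{0\})$. If $Y(0)=\circ$, they contribute $Z_r(A)$ from $A$, a factor $e^{-2\beta}$ for each edge at $0$, and $r_\circ$ choices at $0$. All other factors are equal. Hence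
$$\frac{P(Y(0)=\star\mid\cdot)}{P(Y(0)=\circ\mid\cdot)}=\frac{e^{2\beta\deg(0)}F(A)}{r_\circ},\qquad F(A)=\frac{Z_r(A\cup\{0\})}{Z_r(A)}.\tag{1}$$
The ratio sees the far-away configuration only through $F(A)$. If $r=1$, then $Z_1(A)=e^{0}=1$ and $F(A)=1$: a class with one color carries no information. So only classes with $r\ge2$ can cause trouble.

**Test 2: a ring.** Let $G$ be the cycle $0,1,\dots,n$ with $n\ge3$, and $A=\{1,\dots,n\}$. Put $p=1-e^{-2\beta}$ and $\lambda=1+(r-1)e^{-2\beta}$. The transfer matrix has eigenvalues $\lambda$ (once) and $p$ ($r-1$ times), so a path of $n$ vertices has $Z_r=r\lambda^{n-1}$, and the cycle of $n+1$ vertices has $\lambda^{n+1}+(r-1)p^{n+1}$. Therefore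
$$F(A)=\frac{\lambda^2}{r}+\frac{r-1}{r}\,p^2\Big(\frac p\lambda\Big)^{n-1}.$$
If one vertex far from $0$ is changed to $\circ$, then $A$ becomes two paths with $n_1,n_2\geq 1$ vertices, and $F=r\lambda^{n_1+n_2}/(r^2\lambda^{n_1+n_2-2})=\lambda^2/r$. The distant change matters only by the last term, which decays exponentially in $n$. The guess survives again. But we learn the mechanism: the two neighbors of $0$ are joined around the ring or they are not.

**Test 3: $\beta\to\infty$ on a fixed finite set.** Here $Z_r(A)\to r^{\#\text{components of }A}$. So $F(A)\to r^{1-c_0(A)}$, where $c_0(A)$ is the number of components of $A$ that contain a neighbor of $0$. In $\mathbb Z^d$ with $d\ge2$, let $A$ be a region above and a region below a wall of $\circ$'s through $0$. If $A$ contains a way around the end of the wall, no matter how far away, $c_0$ drops by one and $F$ is multiplied by $r$. The guess is now in danger. It is not yet refuted, because we sent $\beta\to\infty$ before the length of the wall.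

At fixed $\beta$, what must survive over long distances is the order of the $r$-state Potts model on the $\star$-region, which has *free* boundary conditions. This suggests a corrected guess: the measure stops being Gibbs at $\beta_c(d,r)$ for the class sizes $r\ge2$, and the smallest such $r$ acts first. Theorem 3.2 of the paper "Is the fuzzy Potts model Gibbsian?" says, for all $i$:

1. for $\beta<\beta_c(d,r_1)$ the measure $\mu^{\mathbb Z^d,i}_{q,\beta,(r_1,\dots,r_s)}$ is Gibbs;
2. for $\beta>\frac12\log\big(\frac{1+(q-1)p_c(d)}{1-p_c(d)}\big)$ it is not Gibbs, where $p_c(d)\in(0,1)$ is the critical value of i.i.d. bond percolation on $\mathbb Z^d$.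

Conjecture 3.3 of that paper says that (i) is sharp: for $\beta>\beta_c(d,r_1)$ the measure is not Gibbs, for all $d\ge2$, $q\ge3$, $1<s<q$ and $i\in\{0,\dots,q\}$. We prove that this is true.

**Theorem 1.** Let $d\ge2$, $i\in\{0,\dots,q\}$, and suppose $\beta>\beta_c(d,r_j)$ for some class $j$ with $r_j\ge2$. Then $\mu^{\mathbb Z^d,i}_{q,\beta,(r_1,\dots,r_s)}$ is not a Gibbs measure.

Taking $j=1$ gives Conjecture 3.3. Nothing is claimed at $\beta=\beta_c(d,r_1)$. The proof rests on a percolation theorem, stated as Theorem 2 at the end of the next section.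

## 2. The random-cluster measure behind the colors

Fix an integer $r\ge2$ and $\beta>0$; put $p=1-e^{-2\beta}\in(0,1)$ and $\kappa=1-\frac1r$.

**Definition (random-cluster measure).** For a finite graph $G$, $\phi_G=\phi_{G,p,r}$ gives $\omega\in\{0,1\}^{E(G)}$ a probability proportional to $p^{o(\omega)}(1-p)^{c(\omega)}r^{k(\omega)}$, where $o,c,k$ count open edges, closed edges and clusters (isolated vertices are clusters). More generally, for a partition $\Pi$ of the vertices, $\nu_\Pi$ is defined with $k$ replaced by $k_\Pi$, the number of clusters after the vertices of each block are identified.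

*Example.* On a tree, opening an edge always reduces $k$ by one. So the edges are independent and open with probability
$$\tilde p=\frac{p}{p+r(1-p)} .$$
The same computation shows that in any graph a pendant edge is open with probability $\tilde p$, independently of the rest. In general an edge, given all others, is open with probability $p$ or $\tilde p$, according to whether its endpoints are already connected or not (*finite energy*).

A set $\mathcal V\subset\mathbb Z^d$ is identified with its induced nearest-neighbor graph, with edge set $E(\mathcal V)$. For infinite $\mathcal V$, $\phi^0_{\mathcal V}$ is the increasing limit of $\phi_{\mathcal V\cap\Lambda_N}$. For finite $\mathcal V$, $\phi^1_{\mathcal V}$ is the measure in which all vertices of $\mathcal V$ with a neighbor outside $\mathcal V$ are wired together (one block). We write $\phi^0=\phi^0_p$ and $\phi^1=\phi^1_p$ for the free and wired measures on $\mathbb Z^d$ (the limits of $\phi_{\Lambda_N}$ and $\phi^1_{\Lambda_N}$), $\theta^1(p)=\phi^1_p(0\leftrightarrow\infty)$, $p_c(r)=\inf\{p:\theta^1(p)>0\}$,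 and $\partial\Lambda_m=\{|x|_\infty=m\}$.

We use the following textbook facts (Grimmett, *The Random-Cluster Model*, 2006).

* The FKG inequality; stochastic monotonicity in $p$, in the graph, and in boundary conditions; the domain Markov property; finite energy.
* The Edwards–Sokal (ES) coupling. Expand $e^{-2\beta1\{a\ne b\}}=(1-p)+p\,1\{a=b\}$ over all edges: $Z_r(A)=\sum_\omega p^{o}(1-p)^{c}r^{k}$, and coloring the clusters of $\omega\sim\phi_A$ independently and uniformly gives the Potts model. With boundary color 1, the cluster of the boundary gets color 1. In the limit $\pi^{\mathbb Z^d,1}_{r,\beta}(\sigma(0)=1)-\frac1r=\kappa\,\theta^1(p)$, so $p_c(r)=1-e^{-2\beta_c(d,r)}$.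
* Burton–Keane: $\phi^0$ and $\phi^1$ each have a.s. at most one infinite cluster.

Four consequences are used often.

**(P) Coarser partitions.** If $\Pi$ is coarser than $\Pi'$, then $\nu_\Pi$ dominates $\nu_{\Pi'}$ stochastically. Indeed the density of $\nu_\Pi$ with respect to $\nu_{\Pi'}$ is proportional to $r^{k_\Pi-k_{\Pi'}}$. If opening an edge lowers $k_\Pi$ by one, its endpoints were not connected with the help of $\Pi$, hence not with $\Pi'$, so $k_{\Pi'}$ drops too. Thus $k_\Pi-k_{\Pi'}$ is nondecreasing in $\omega$, and FKG for $\nu_{\Pi'}$ gives the claim.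

**(O) Ordered measures.** If $\nu'\le\nu$ stochastically and all edge marginals agree, then $\nu=\nu'$: in a coupling with $\omega'\le\omega$, each $\omega_e-\omega_e'\geq 0$ has expectation $0$.

**(D) Disjoint domains.** Let $\mathcal V_1,\dots,\mathcal V_m\subset \mathbb Z^d$ be disjoint, finite and nonempty. Consider $\phi^0$, $\phi^1$, or a free or wired random-cluster measure on a finite set containing all $\mathcal V_i$, or the random-cluster measure on a torus $(\mathbb Z/N)^d$ when all $\mathcal V_i\subset\Lambda_M$ with $N\ge2M+2$. Under it, the law of $\omega$ on $\bigcup_iE(\mathcal V_i)$ lies stochastically between $\prod_i\phi_{\mathcal V_i}$ and $\prod_i\phi^1_{\mathcal V_i}$. In finite volume, given the other edges, the law is $\nu_\Pi$ for a partition $\Pi$ of $\bigcup_i\mathcal V_i$ in which only vertices with a neighbor outside their own $\mathcal V_i$ can share a block. By (P) it lies between the measure with trivial partition, which is $\prod_i\phi_{\mathcal V_i}$, and the measure with all these boundary vertices in one block. For the latter, the number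 of clusters is an additive constant plus the sum of the wired cluster numbers of the $\mathcal V_i$, so it is $\prod_i\phi^1_{\mathcal V_i}$. For $\phi^0$ and $\phi^1$ take limits.

**(L) Connection probabilities.** $\phi_{\mathcal V\cap\Lambda_N}(x\leftrightarrow y)\uparrow\phi^0_{\mathcal V}(x\leftrightarrow y)$ as $N\to\infty$. It is nondecreasing in $N$ and at most the right side by domination. The limit is at least $\lim_N\phi_{\mathcal V\cap\Lambda_N}(x\leftrightarrow y\text{ in }\Lambda_M)=\phi^0_{\mathcal V}(x\leftrightarrow y\text{ in }\Lambda_M)$ for every $M$; let $M\to\infty$.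

Let $\mathbb H=\{x\in\mathbb Z^d:x_d\ge1\}$, and let $e_1,\dots,e_d$ be the unit vectors.

**Theorem 2.** Let $d\ge2$, let $r\ge2$ be an integer and $p\in(p_c(r),1)$. Then $\phi^0_{\mathbb H,p,r}(e_d\leftrightarrow\infty)>0$.

## 3. A wall with a bump: Theorem 2 implies Theorem 1

Let $\star$ be a class with $r:=r_\star\ge2$ and $\beta>\beta_c(d,r)$, so that $p>p_c(r)$. Let $\circ\ne\star$ be another class and $\mu=\mu^{\mathbb Z^d,i}_{q,\beta,(r_1,\dots,r_s)}$. By Theorem 2, $c_0:=\phi^0_{\mathbb H,p,r}(e_d\leftrightarrow\infty)>0$.

**Geometry.** We want a wall of $\circ$'s that separates an upper from a lower $\star$-region and passes through $0$. If the wall were the flat hyperplane $\{x_d=0\}$, the neighbors of $0$ inside it would be $\circ$, and with $Y(0)=\circ$ the $\circ$-spins near $0$ would interact with the spin at $0$; a second ratio of partition functions would enter. So we bend the wall such that all neighbors of $0$ are $\star$. Let $H=\{x_d=0\}$, $N_H=\{\pm e_i:i<d\}$,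
$$\mathcal B=(H\setminus N_H)\cup\{u+e_d:u\in N_H\},\quad U=\{x_d\ge1\}\setminus\{u+e_d:u\in N_H\},\quad L=\{x_d\le-1\}\cup N_H .$$
For $d=2$, $\mathcal B$ is the horizontal axis with $(\pm1,0)$ replaced by $(\pm1,1)$. Then $\mathbb Z^d=\mathcal B\sqcup U\sqcup L$ and $0\in\mathcal B$. There is no edge between $U$ and $L$: a point of $\{x_d\ge1\}$ adjacent to a point of $L$ must be $u+e_d$ with $u\in N_H$, and this is not in $U$. All neighbors of $0$ lie in $U\cup L$: $e_d\in U$, while $-e_d$ and $N_H$ are in $L$.

For $n\ge2$ and $N\ge n+2$ let $\mathcal B_n=\mathcal B\cap\Lambda_n$ and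
$$A_{con}=\Lambda_{N-1}\setminus\mathcal B_n,\qquad A_{dis}=\Lambda_n\setminus\mathcal B\subset A_{con}.$$
Let $\zeta^{con}$ (resp. $\zeta^{dis}$) on $\Lambda_N\setminus\{0\}$ be $\star$ on $A_{con}$ (resp. $A_{dis}$) and $\circ$ elsewhere. Since $A_{con}\cap\Lambda_n=\Lambda_n\setminus\mathcal B=A_{dis}$, the two configurations agree on $\Lambda_n\setminus\{0\}$. In the first, one can walk around the end of the wall; in the second one cannot.

**Step 1: the ratio (1) holds exactly in infinite volume.** For $\zeta\in\{\zeta^{con},\zeta^{dis}\}$ with $\star$-set $A$,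
$$\frac{\mu(Y(0)=\star,\ Y=\zeta\text{ on }\Lambda_N\setminus\{0\})}{\mu(Y(0)=\circ,\ Y=\zeta\text{ on }\Lambda_N\setminus\{0\})}=\frac{e^{4d\beta}F(A)}{r_\circ}.\tag{2}$$
Indeed, $\pi^{\mathbb Z^d,i}_{q,\beta}$ is a weak limit of finite-volume Gibbs distributions of a finite-range interaction, so it satisfies the DLR equations on $\Lambda_N$. Fix the spins $\tau$ outside $\Lambda_N$. Since $A\cup\{0\}\subset\Lambda_{N-1}$, its sites have no neighbors outside $\Lambda_N$. Let $W_\tau>0$ be the sum of the Boltzmann weights over class-$\circ$ spins on $\Lambda_N\setminus(A\cup\{0\})$, including the interactions with $\tau$, and let $c$ be the number of edges between $A$ and $\Lambda_N\setminus(A\cup\{0\})$. All $2d$ neighbors of $0$ are in $A$, so the total weights for $Y(0)=\star$ and $Y(0)=\circ$ are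
$$e^{-2\beta c}Z_r(A\cup\{0\})W_\tau\qquad\text{and}\qquad e^{-2\beta c}e^{-4d\beta}Z_r(A)\,r_\circ W_\tau .$$
Their ratio does not depend on $\tau$. Both are positive, and integrating over $\tau$ gives (2).

**Step 2: $F$ in terms of clusters.** The aim is to bound the change of $\log F$ by a connection probability. Expand $Z_r(A\cup\{0\})$ by ES. Given $\omega$ on $E(A)$, a pattern of open edges at $0$ that touches exactly $l$ clusters of $\omega$ gives $k(\omega)+1-l$ clusters. For each cluster $C$ of $\omega$ containing $n_C\ge1$ neighbors of $0$, either all $n_C$ edges to $0$ are closed (weight $(1-p)^{n_C}$), or not (weight $1-(1-p)^{n_C}$, with a factor $1/r$ for merging). Hence $F(A)=\phi_A[X]$ with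
$$X(\omega)=r\prod_Ch(n_C),\qquad h(n)=(1-p)^n+\tfrac1r\big(1-(1-p)^n\big)=\tfrac1r+\kappa(1-p)^n\in[\tfrac1r,1],$$
the product being over clusters containing at least one neighbor of $0$. (On the ring of Test 2, where the $n-1$ edges of the path are independent and $\lambda = r h(1)$, this gives $F=rh(1)^2+r(h(2)-h(1)^2)\tilde p^{\,n-1}$, which is the formula found there, since $\tilde p=p/\lambda$ and $h(2)-h(1)^2=\kappa p^2/r$.)

Let $V=1-p$ with probability $\kappa$ and $V=1$ with probability $1/r$. Then $h(n)=E V^n$ and, for $m,n\ge1$,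
$$h(m+n)-h(m)h(n)=\mathrm{Cov}(V^m,V^n)=\tfrac\kappa r\big(1-(1-p)^m\big)\big(1-(1-p)^n\big)\ge\tfrac{\kappa p^2}r .$$
So merging clusters increases $X$. Couple $\omega^d\sim\phi_{A_{dis}}$ and $\omega^c\sim\phi_{A_{con}}$ with $\omega^d\le\omega^c$; then $X(\omega^c)\ge X(\omega^d)$. In $\omega^d$ the points $e_d\in U$ and $-e_d\in L$ are never connected. On the event $\{e_d\leftrightarrow-e_d\text{ in }\omega^c\}$, pass from the partition of the neighbors of $0$ in $\omega^d$ to that in $\omega^c$ by first merging the clusters of $e_d$ and $-e_d$. There are at most $2d-2$ other clusters, each with factor at least $1/r$, so this merger alone raises $X$ by at least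
$$\delta_1:=r\cdot\frac{\kappa p^2}r\cdot r^{-(2d-2)}>0,$$
and the later mergers do not lower $X$. Hence $F(A_{con})-F(A_{dis})\ge\delta_1\phi_{A_{con}}(e_d\leftrightarrow-e_d)$. Since $F\le r$ and $\log a-\log b\ge(a-b)/a$ for $a\geq b>0$,
$$\log F(A_{con})-\log F(A_{dis})\ge\tfrac1r\,\delta_1\,\phi_{A_{con}}(e_d\leftrightarrow-e_d).\tag{3}$$

**Step 3: a lower bound uniform in $n$.** Let $\mathcal A=\mathbb Z^d\setminus\mathcal B_n$, so $A_{con}=\mathcal A\cap\Lambda_{N-1}$. By (L), $\phi_{A_{con}}(e_d\leftrightarrow-e_d)\to\phi^0_{\mathcal A}(e_d\leftrightarrow-e_d)$ as $N\to\infty$. Moreover $\phi^0_{\mathcal A}$ is $\phi^0$ conditioned on the event that the finitely many edges meeting $\mathcal B_n$ are closed. This event has positive probability, so $\phi^0_{\mathcal A}$ has a.s. at most one infinite cluster. By uniqueness and FKG,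
$$\phi^0_{\mathcal A}(e_d\leftrightarrow-e_d)\ge\phi^0_{\mathcal A}(e_d\leftrightarrow\infty,\,-e_d\leftrightarrow\infty)\ge\phi^0_{\mathcal A}(e_d\leftrightarrow\infty)\,\phi^0_{\mathcal A}(-e_d\leftrightarrow\infty).$$
The set $\{x_d\le-1\}\subset\mathcal A$ is a reflected copy of $\mathbb H$, so by monotonicity in the domain the last factor is at least $c_0$. The set $\{e_d\}\cup\{x_d\ge2\}\subset\mathcal A$ is a translate of $\mathbb H$ with a pendant edge at $2e_d$, so the first factor is at least $\tilde pc_0$. Altogether $\phi^0_{\mathcal A}(e_d\leftrightarrow-e_d)\ge\tilde p\,c_0^2$ for every $n\ge2$.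

**Step 4: contradiction with the Gibbs property.** Suppose $\mu$ is Gibbs for an absolutely summable $\Phi$, and let $R(\eta)$ be the ratio of the conditional probabilities of $\star$ and $\circ$ at $0$ given $\eta$. If $\eta=\eta'$ on $\Lambda_n\setminus\{0\}$, the terms with $W\subset\Lambda_n$ in the exponent coincide, so
$$|\log R(\eta)-\log R(\eta')|\le t_n:=2\sum_{W\ni0,\ W\not\subset\Lambda_n}\|\Phi_W\|\longrightarrow0 .$$
Since
$$\mu(Y(0)=\star,\ Y=\zeta\text{ on }\Lambda_N\setminus\{0\})=\int1\{\eta=\zeta\text{ on }\Lambda_N\setminus\{0\}\}\,R(\eta)\,\mu(Y(0)=\circ\mid\eta)\,d\mu ,$$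
the left side of (2) lies between the infimum and the supremum of $R$ over extensions of $\zeta$. As $\zeta^{con}=\zeta^{dis}$ on $\Lambda_n\setminus\{0\}$, the logarithms of the two ratios (2) differ by at most $t_n$. By (2) and (3), $t_n\ge\frac1r\delta_1\phi_{A_{con}}(e_d\leftrightarrow-e_d)$; let $N\to\infty$ and use Step 3 to get $t_n\ge\delta_1\tilde p\,c_0^2/r$ for all $n\ge2$. This contradicts $t_n\to0$. Theorem 1 is proved, given Theorem 2. $\blacksquare$

## 4. How far independent bonds take us

It remains to find an infinite cluster in a half-space with free boundary condition, for every $p>p_c(r)$. The first thing to try is a comparison with i.i.d. bonds. Given all other edges, an edge is open with probability at least $\tilde p$. So $\phi^0_{\mathbb H}$ dominates i.i.d. bond percolation with density $\tilde p$ on $\mathbb H$, and one may hope that the latter has an infinite cluster. The threshold in part (ii) of the known theorem has this shape: a one-line computation shows that $\beta=\frac12\log\frac{1+(q-1)p_c(d)}{1-p_c(d)}$ is the value at which $\frac{p}{p+q(1-p)}=p_c(d)$.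

The comparison stops working when $\tilde p\le p_c(d)$, and this leaves a real gap. Take $d=2$, $r=2$. Then $p_c(2)=\sqrt2/(1+\sqrt2)\approx0.586$ by the theorem of Beffara and Duminil-Copin quoted below, while $\tilde p=p/(2-p)>\frac12$ only if $p>\frac23$. For $p\in(0.586,\frac23]$ the comparison measure has no infinite cluster, even in the whole plane (Harris, Kesten). So we must use the dependence between the edges.

What we do know for $p>p_c(r)$ is that $\phi^1$ percolates in full space. The restriction to $\mathbb H$ with free boundary loses something in two ways: edges near the wall become less likely, and two points of $\mathbb H$ may be connected in $\mathbb Z^d$ only by paths that go below the wall. In $d=2$ duality controls this at once. In $d\ge3$ we measure the loss.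

## 5. The half-plane, by duality

Here $d=2$. By Beffara–Duminil-Copin (Probab. Theory Related Fields 153, 2012), $p_c(r)=\sqrt r/(1+\sqrt r)$. For a finite planar graph $G$ and $\omega\sim\phi_{G,p,r}$, the dual configuration (a dual edge is open if and only if the primal edge it crosses is closed) is a random-cluster configuration on the dual graph with weight $r$ and parameter $p^*$, where
$$\frac{p}{1-p}\cdot\frac{p^*}{1-p^*}=r .$$
Since $p_c/(1-p_c)=\sqrt r$, $p>p_c$ gives $p^*<p_c$. By Duminil-Copin–Raoufi–Tassion (Ann. of Math. 189, 2019) there is $c>0$ with $\phi^1_{\Lambda_m,p^*}(0\leftrightarrow\partial\Lambda_m)\le e^{-cm}$ for all $m\ge1$.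

**Step 1: the rectangles.** For $k\ge1$ let
$$H_k=[0,2^{k+2}]\times[2^k,2^{k+1}],\qquad V_k=[0,2^k]\times[2^k,2^{k+2}].$$
We show that with positive probability all $H_k$ with $k\ge k_0$ have open left–right crossings and all $V_k$ with $k\ge k_0$ have open bottom–top crossings.

**Step 2: failure is unlikely.** Put $m=2^{k-1}$. If $H_k$ has no open left–right crossing, there is a dual-open top–bottom crossing. It starts at a dual vertex $u$ of height $2^{k+1}+\frac12$ with first coordinate in $[\frac12,2^{k+2}-\frac12]$ and ends at height $2^k-\frac12$, so it leaves the ball $u+\Lambda_m$. If $V_k$ has no open vertical crossing, some dual vertex $u$ with first coordinate $-\frac12$ and height in $[2^k+\frac12,2^{k+2}-\frac12]$ is dual-connected to first coordinate $2^k+\frac12$, hence also to distance $m$. All these balls lie at heights at least $2^k+\frac12-2^{k-1}=2^{k-1}+\frac12\ge\frac32$. The dual vertices at height $\frac12$ belong to the outer face of $\mathbb H\cap\Lambda_n$, which is one wired dual vertex; the balls avoid it, for $n$ large, and all dual edges inside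 a ball cross edges of $\mathbb H$. By (P), applied as in (D), the dual configuration in the ball is dominated by the wired measure with parameter $p^*$ on the ball, under $\phi_{\mathbb H\cap\Lambda_n}$ for all large $n$, and so under $\phi^0_{\mathbb H}$. There are at most $2^{k+2}+3\cdot2^k\le2^{k+4}$ choices of $u$. So a crossing of $H_k$ or $V_k$ fails to exist with probability at most $2^{k+4}e^{-c2^{k-1}}$, which is summable in $k$.

**Step 3: crossings form an infinite cluster.** For $k_0$ large, all $H_k,V_k$ with $k\ge k_0$ are crossed with positive probability. A horizontal crossing of $H_k$ contains a horizontal crossing of $[0,2^k]\times[2^k,2^{k+1}]$ and a vertical crossing of $V_k$ contains a vertical crossing of the same square, so the two meet. In the same way a vertical crossing of $V_k$ meets a horizontal crossing of $H_{k+1}$ in $[0,2^k]\times[2^{k+1},2^{k+2}]$. So there is an infinite cluster, and $\phi^0_{\mathbb H}(x\leftrightarrow\infty)>0$ for some $x\in\mathbb H$. By FKG and finite energy $\phi^0_{\mathbb H}(e_2\leftrightarrow\infty)\ge\phi^0_{\mathbb H}(e_2\leftrightarrow x)\,\phi^0_{\mathbb H}(x\leftrightarrow\infty)>0$.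 This proves Theorem 2 for $d=2$. $\blacksquare$

## 6. What a free wall destroys ($d\ge3$)

From now on $d\ge3$. We keep the ladder of rectangles $H_k,V_k$, now in a two-dimensional plane of large cells. A blocking path in rectangle number $k$ has at least $2^k$ cells. The cells spoiled by the wall may be strongly dependent, so we can only count their expected number, and we want it to be $o(2^k)$. The rectangle has about $2^k$ columns, so a spoiling probability at height $j$ that is *summable* in $j$ is enough, while one that merely tends to $0$ is not. Summability comes from a surface-order estimate on the partition function.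

For $e=\{x,x+e_i\}$ in $\mathbb H$ put $\mathrm{diff}_p(e)=\phi^1_p(\omega_e)-\phi^0_{\mathbb H,p}(\omega_e)\ge0$, where $\omega_e$ also denotes its expectation inside $\phi(\cdot)$. It depends only on $i$ and $z=x_d$, and is nonincreasing in $z$: moving $e$ up by one is the same as moving the half-space down by one, which enlarges the domain. Let $\bar d_p(z)$ be its sum over $i=1,\dots,d$.

**Lemma 1.** For a.e. $p\in(0,1)$ we have $\sum_{z\ge1}\bar d_p(z)<\infty$, and consequently $\phi^0_p=\phi^1_p$.

*Proof.* *Reduction to a box.* Let $G_N=\{1,\dots,N\}^d\subset\mathbb H$, $N\ge2$. For each $i$ and each $z\le N-1$ there are at least $N^{d-2}(N-1)\ge\frac12N^{d-1}$ edges $\{x,x+e_i\}\in E(G_N)$ with $x_d=z$. On $E(G_N)$ we have $\phi_{G_N}\le\phi^0_{\mathbb H}$ and $\phi^1\le\phi^1_{G_N}$, so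
$$\tfrac12N^{d-1}\sum_{z\le N-1}\bar d_p(z)\le\sum_{e\in E(G_N)}\big[\phi^1_{G_N,p}(\omega_e)-\phi_{G_N,p}(\omega_e)\big].$$

*Partition functions.* Let $Z^1,Z^0$ be the wired and free partition functions on $G_N$. Differentiating $p^o(1-p)^c$ gives, for both, $\frac d{dp}\log Z=\frac1{p(1-p)}\sum_e(\phi(\omega_e)-p)$ with the corresponding measure. Wiring lowers the number of clusters by at least $0$ and at most the number of boundary vertices, which is at most $2dN^{d-1}$. So $-2dN^{d-1}\log r\le\log(Z^1/Z^0)\le0$. Integrating the derivative of $\log(Z^1/Z^0)$ over $[p_1,p_2]$ and using $\frac1{p(1-p)}\ge4$ and the nonnegativity of the differences,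
$$\int_{p_1}^{p_2}\sum_{e\in E(G_N)}\big[\phi^1_{G_N,p}(\omega_e)-\phi_{G_N,p}(\omega_e)\big]\,dp\le\tfrac14\cdot2dN^{d-1}\log r .$$
The two displays give $\int_{p_1}^{p_2}\sum_{z\le N-1}\bar d_p(z)\,dp\le d\log r$ for all $N\ge2$ and $0<p_1<p_2<1$. (The integrand is measurable in $p$, being built from limits of continuous functions.) Let $N\to\infty$, then $p_1\to0$, $p_2\to1$, by monotone convergence: the sum is finite for a.e. $p$.

*Equality of the two measures.* As the height of $e$ tends to $\infty$ with its direction fixed, $\phi^0_{\mathbb H,p}(\omega_e)\uparrow\phi^0_p(\omega_e)$, because the shifted half-spaces exhaust $\mathbb Z^d$. Summability forces $\bar d_p(z)\to0$, so the edge marginals of $\phi^0_p\le\phi^1_p$ agree, and by (O) the measures coincide. $\square$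

**Choice of $p$.** Let $p_{\rm given}\in(p_c(r),1)$. Fix $p\in(p_c(r),p_{\rm given})$ as in Lemma 1. Since $\phi^0_{\mathbb H,p}\le\phi^0_{\mathbb H,p_{\rm given}}$, it suffices to prove Theorem 2 for this $p$. Write $\phi=\phi^0_p=\phi^1_p$, $\theta=\phi(0\leftrightarrow\infty)=\theta^1(p)>0$, $\phi'=\phi^0_{\mathbb H,p}$, $\bar d=\bar d_p$, and let $\beta$ be given by $p=1-e^{-2\beta}$.

**Coupling.** Regard $\omega'\sim\phi'$ as a configuration on $E(\mathbb Z^d)$ with all edges outside $E(\mathbb H)$ closed. Then $\phi'\le\phi$ stochastically; fix a coupling $P$ of $\omega'\sim\phi'$ and $\omega\sim\phi$ with $\omega'\le\omega$. Connections in $\omega$ always mean connections in all of $\mathbb Z^d$.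

The next lemma turns the loss of *edges* into a bound on the loss of *connections*, including those that run below the wall.

**Lemma 2.** For each $m\ge2$ there is $c_m>0$ such that for every cube $V\subset\mathbb H$ of side $m$ ($m^d$ vertices) and all $a,b\in V$,
$$P(a\leftrightarrow b\text{ in }\omega,\ a\not\leftrightarrow b\text{ in }\omega')=\phi(a\leftrightarrow b)-\phi'(a\leftrightarrow b)\le c_m^{-1}\sum_{e\in E(V)}\mathrm{diff}_p(e).$$

*Proof.* The equality holds because $\omega'\le\omega$. For the inequality take $n$ with $V\subset\Lambda_n$, let $\phi_n=\phi_{\Lambda_n}$ and $\phi_n'=\phi_{\Lambda_n\cap\mathbb H}$ (edges outside $E(\Lambda_n\cap\mathbb H)$ closed), coupled on $E(\Lambda_n)$ with $\omega'\le\omega$. Let $\zeta,\zeta'$ be the two configurations off $E(V)$ and $\Pi,\Pi'$ the partitions of $V$ given by connections in $\zeta,\zeta'$. Then $\Pi$ is coarser than or equal to $\Pi'$. Given $\zeta$, the law of $\omega$ on $E(V)$ is $\nu_\Pi$; given $\zeta'$, the law of $\omega'$ on $E(V)$ is $\nu_{\Pi'}$.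

*A gap for each strict coarsening.* Suppose $\Pi$ is strictly coarser than $\Pi'$. By (P), $\nu_\Pi\ge\nu_{\Pi'}$. The density ratio is proportional to $r^{k_\Pi-k_{\Pi'}}$, which is $<1$ for the all-closed configuration and $=1$ for the all-open one, because $V$ is connected. So $\nu_\Pi\ne\nu_{\Pi'}$, and by (O) $\sum_{e\in E(V)}(\nu_\Pi-\nu_{\Pi'})(\omega_e)>0$. Let $c_m>0$ be the minimum of this quantity over the finitely many pairs of partitions with $\Pi$ strictly coarser than $\Pi'$. It depends only on $m$ (and $p,r,d$).

*Comparison.* Hence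
$$P(\Pi\ne\Pi')\le c_m^{-1}E\sum_{e\in E(V)}(\nu_\Pi-\nu_{\Pi'})(\omega_e)=c_m^{-1}\sum_{e\in E(V)}(\phi_n-\phi_n')(\omega_e).$$
Moreover $\phi_n(a\leftrightarrow b)-\phi_n'(a\leftrightarrow b)=E[\nu_\Pi(a\leftrightarrow b)-\nu_{\Pi'}(a\leftrightarrow b)]$, where connections may use the blocks of the partition, and this is at most $P(\Pi\ne\Pi')$. Let $n\to\infty$: by (L) the connection probabilities converge to $\phi^0(a\leftrightarrow b)$ and $\phi'(a\leftrightarrow b)$, and the edge probabilities converge to those of $\phi^0$ and $\phi'$. Since $\phi=\phi^0=\phi^1$, the lemma follows. $\square$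

## 7. Gaussian domination and an exponential bound

We now need large cells in which $\omega\sim\phi$ has one dominant cluster, the same for neighboring cells, with failure probability exponentially small in the number of cells. Comparison (D) gives such bounds for increasing or decreasing *local* events. But "the dominant clusters of two neighboring cells coincide" involves connections in all of $\mathbb Z^d$, and (D) does not apply to it. The substitute is to color the clusters: if two cells had different dominant clusters, the average color would differ between the cells with substantial probability, and Gaussian domination makes such fluctuations of the Potts spins expensive.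

Let $T_N=(\mathbb Z/N)^d$ with $N\ge4$ even; $P_N,E_N$ refer to the $r$-state Potts model on $T_N$ at $\beta$, ES-coupled with $\phi_{T_N}$. Let $\mathbf e_1,\dots,\mathbf e_r$ be the unit vectors of $\mathbb R^r$, $\mathbf 1$ their sum, and $s_x=\mathbf e_{\sigma(x)}-\frac1r\mathbf 1$. Since $|s_x-s_y|^2=2\cdot1\{\sigma(x)\ne\sigma(y)\}$, the Potts weight is $\exp(-\beta\sum_{xy}|s_x-s_y|^2)$, the sum being over edges. For a finite connected graph $G$ let $(-\Delta_Gf)_x=\sum_{y\sim x}(f_x-f_y)$, so $(f,-\Delta_Gf)=\sum_{xy\in E(G)}|f_x-f_y|^2$. Let $(-\Delta_G)^+$ be the pseudo-inverse, which kills constants, and $\mathcal E_G(g)=(g,(-\Delta_G)^+g)$. Write $\mathcal E=\mathcal E_{T_N}$. (For $r=2$, $s_x=\pm\frac12(1,-1)$: an Ising spin.)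

**Lemma 3 (Fröhlich–Simon–Spencer).** If $g:T_N\to\mathbb R^r$ and $\sum_xg_x=0$, then $E_Ne^{(s,g)}\le e^{\mathcal E(g)/(4\beta)}$.

*Proof.* For $h:T_N\to\mathbb R^r$ let $Z(h)=\sum_\sigma\exp(-\beta\sum_{xy}|s_x+h_x-s_y-h_y|^2)$. We show $Z(h)\le Z(0)$ and then expand.

*Reflections.* Let $\vartheta$ be a reflection $x_a\mapsto c-x_a$ with $c$ odd. As $N$ is even, it reflects in two antipodal planes that bisect edges. It splits $T_N$ into halves $T_L$ and $T_R=\vartheta T_L$, and the edges between them are the edges $\{y,\vartheta y\}$ with $y$ in a certain set $Y\subset T_L$. Write $e^{-\beta|u|^2}=\int e^{ik\cdot u}\nu(dk)$ with $\nu$ a centered Gaussian probability measure on $\mathbb R^r$. For $f:T_L\to\mathbb R^r$ and $\mathbf k=(k_y)_{y\in Y}$ let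
$$a_{\mathbf k}(f)=\sum_{\sigma\text{ on }T_L}\exp\Big(-\beta\sum_{xy\in E(T_L)}|s_x+f_x-s_y-f_y|^2\Big)\prod_{y\in Y}e^{ik_y\cdot(s_y+f_y)} .$$
Insert the Fourier formula for each crossing edge with $u=s_y+h_y-s_{\vartheta y}-h_{\vartheta y}$. The sum over the spins in $T_R$, transported to $T_L$ by $\vartheta$, is the complex conjugate of $a_{\mathbf k}(h\circ\vartheta|_{T_L})$. So
$$Z(h)=\int a_{\mathbf k}(h|_{T_L})\,\overline{a_{\mathbf k}(h\circ\vartheta|_{T_L})}\,\prod_{y\in Y}\nu(dk_y).$$
By Cauchy–Schwarz $Z(h)^2\le Z(h^L)Z(h^R)$, where $h^L$ (resp. $h^R$) equals $h$ on $T_L$ (resp. $T_R$) and is extended to the other half by reflection.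

*Maximizers.* $Z$ is continuous, invariant under adding constants to $h$, and tends to $0$ when $\max_{xy}|h_x-h_y|\to\infty$. So a maximizer exists. Choose one with the minimal number $b(h)$ of edges with $h_x\ne h_y$. If $b(h)>0$, reflect in the planes bisecting such an edge. Since $Z(h)^2\le Z(h^L)Z(h^R)$ and $Z(h)>0$ is maximal, both $h^L$ and $h^R$ are maximizers. Their crossing edges have equal values at both ends, and each non-constant edge of $h$ inside a half is counted twice in $b(h^L)+b(h^R)$, so $b(h^L)+b(h^R)\le2(b(h)-1)$. One of the two is smaller than $b(h)$, a contradiction. So $h$ is constant, and $Z(h)\le Z(0)$ for all $h$.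

*Expansion.* Expanding the square, $Z(h)\le Z(0)$ says
$$E_N\exp\Big(-2\beta\sum_{xy}(s_x-s_y)\cdot(h_x-h_y)\Big)\le\exp\Big(\beta\sum_{xy}|h_x-h_y|^2\Big).$$
The sum on the left is $(s,-\Delta h)$. Take $h=-(2\beta)^{-1}(-\Delta)^{+}g$: since $\sum_x g_x=0$, the left exponent is $(s,g)$, and the right one is $\beta\cdot\frac1{4\beta^2}\mathcal E(g)$. $\square$

**Localization of the energy.** Suppose $g$ is supported on disjoint boxes $B_1,\dots,B_m\subset T_N$ and sums to zero on each. Then $\mathcal E(g)\le\sum_i\mathcal E_{B_i}(g|_{B_i})$ (a form of Thomson's principle). Indeed, for connected $G$ and $\sum g=0$,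
$$\mathcal E_G(g)=\max_f\Big\{2(g,f)-\sum_{xy\in E(G)}|f_x-f_y|^2\Big\}:$$
with $f_0=(-\Delta_G)^+g$ and $f=f_0+k$ the bracket is $(g,f_0)-(k,-\Delta_Gk)$. On $T_N$, drop the edges not inside some $B_i$; this increases the bracket, and what remains splits into the brackets of the $B_i$.

**Definition ($X_B$ and $D_B$).** Let $v\mid\ell$. Let $B$ be a box with sides in $\{\ell,2\ell\}$, divided into $n_B$ cubes $u$ of side $v$. For a configuration $\omega$ with clusters $C$ put $m_B(C)=|C\cap B|/|B|$, $m_u(C)=|C\cap u|/v^d$ and
$$X_B=\frac1{n_B}\sum_{u\subset B}\sum_Cm_u(C)^2=\frac1{n_B}\sum_{u\subset B}v^{-2d}\sum_{x,y\in u}1\{x\leftrightarrow y\},\qquad D_B=\kappa\Big[X_B-\sum_Cm_B(C)^2\Big].$$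

*Example.* If $C_1$ fills the left half of $B$ and $C_2$ the right half, and the half boundary is compatible with the cubes, then $X_B=1$, $\sum_Cm_B(C)^2=\frac12$ and $D_B=\kappa/2$. If a single cluster fills $B$, $D_B=0$.

Let $M_u,M_B$ be the averages of $s$ over $u$ and $B$. By ES, $E[s_x\cdot s_y\mid\omega]=\kappa1\{x\leftrightarrow y\}$, since $|s_x|^2=\kappa$ and different clusters have independent centered $s$. So $E[|M_u|^2\mid\omega]=\kappa\sum_Cm_u(C)^2$, and likewise for $B$. As $M_B$ is the average of the $M_u$,
$$D_B=E\Big[\frac1{n_B}\sum_{u\subset B}|M_u-M_B|^2\,\Big|\,\omega\Big].\tag{4}$$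

**Lemma 4.** There is $C_d$ such that, if $\epsilon_1>0$ and $rC_dv^{2-d}/\beta\le\epsilon_1/2$, then for all disjoint such boxes $B_1,\dots,B_m$ in $\mathbb Z^d$
$$\phi(D_{B_i}\ge\epsilon_1\ \forall i)\le\exp(-\tfrac14\beta\epsilon_1\ell^{d-2}m).$$

*Proof.* **Step 1: Gaussian linearization on $T_N$, $N$ large.** Let $t=\frac12\beta v^d\ell^{-2}$ and let $G_u$ be i.i.d. standard Gaussian vectors in $\mathbb R^r$. We have $e^{t|x|^2}=E_Ge^{\sqrt{2t}\,G\cdot x}$ and $\sum_{u\subset B}G_u\cdot(M_u-M_B)=\sum_{u\subset B}(G_u-\bar G_B)\cdot M_u$, where $\bar G_B$ is the average of $G_u$ over $u\subset B$. So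
$$E_N\exp\Big(t\sum_i\sum_{u\subset B_i}|M_u-M_{B_i}|^2\Big)=E_GE_Ne^{\sqrt{2t}(s,\gamma)},\qquad\gamma_x=v^{-d}(G_u-\bar G_{B_i})\quad(x\in u\subset B_i),$$
and $\gamma=0$ off the boxes. As $\gamma$ sums to zero on each box, Lemma 3 and localization bound the inner expectation by $\exp(\frac t{2\beta}\sum_i\mathcal E_{B_i}(\gamma))$. Moreover $\mathcal E_B(\gamma)=\sum_{a\le r}(G^a)^TKG^a$, where $G^a$ collects the $a$-th components and $K_{uu'}=v^{-2d}(1_u,(-\Delta_B)^+1_{u'})$; the constant $\bar G_B$ disappears because $(-\Delta_B)^+$ kills constants.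

**Step 2: norm and trace of $K$.** For $B$ with sides $L_i\le2\ell$, the eigenvalues of $-\Delta_B$ are
$$\lambda_k=\sum_i\big(2-2\cos(\pi k_i/L_i)\big)=4\sum_i\sin^2\frac{\pi k_i}{2L_i}\ge4\sum_i\frac{k_i^2}{L_i^2}\ge\frac{|k|^2}{\ell^2},\qquad0\le k_i<L_i .$$
The normalized eigenvectors $\psi_k$ are products of cosines with $|\psi_k|^2\le2^d/|B|\le2^d\ell^{-d}$ pointwise. For $f=\sum_uG_u1_u$ with real $G_u$ we have $|f|^2=v^d|G|^2$ and $(-\Delta_B)^+\le\ell^2$, so $\|K\|\le v^{-2d}v^d\ell^2=v^{-d}\ell^2$. For the trace split the modes at $|k|=\ell/v$. For $|k|\le\ell/v$ use $(1_u,\psi_k)^2\le v^{2d}2^d\ell^{-d}$; for $|k|>\ell/v$ use $\lambda_k\ge v^{-2}$ and $\sum_k(1_u,\psi_k)^2\le v^d$: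
$$(1_u,(-\Delta_B)^+1_u)\le\sum_{1\le|k|\le\ell/v}v^{2d}\,\frac{2^d}{\ell^d}\,\frac{\ell^2}{|k|^2}+v^2\cdot v^d\le C_dv^{d+2}.$$
Here $d\ge3$ enters: by dyadic shells, $\sum_{1\le|k|\le\ell/v}|k|^{-2}$ is at most a constant times $(\ell/v)^{d-2}$. Hence $\mathrm{tr}K\le C_dn_Bv^{2-d}$.

**Step 3: the Gaussian integral.** We have $\frac t\beta\|K\|\le\frac12$. Since $-\frac12\log(1-x)\le x$ on $[0,\frac12]$, for each of the $r$ components
$$E_G\exp\Big(\frac t{2\beta}G^TKG\Big)=\det\Big(1-\frac t\beta K\Big)^{-1/2}\le\exp\Big(\frac t\beta\,\mathrm{tr}K\Big).$$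
By (4) and Jensen's inequality for the conditional expectation given $\omega$,
$$E_N\exp\Big(t\sum_in_{B_i}D_{B_i}\Big)\le\exp\Big(t\sum_in_{B_i}\,rC_dv^{2-d}/\beta\Big)\le\exp\Big(\tfrac12t\epsilon_1\sum_in_{B_i}\Big).$$
By Markov's inequality and $n_{B_i}\ge(\ell/v)^d$, the probability on $T_N$ that all $D_{B_i}\ge\epsilon_1$ is at most $\exp(-\frac12t\epsilon_1\sum_in_{B_i})\le\exp(-\frac14\beta\epsilon_1\ell^{d-2}m)$.

**Step 4: from the torus to $\mathbb Z^d$.** By (D), on $E(\Lambda_M)$ the measure $\phi_{T_N}$ (with $N\ge2M+2$) lies between $\phi_{\Lambda_M}$ and $\phi^1_{\Lambda_M}$, and both converge to $\phi$ as $M\to\infty$. So $\phi_{T_N}\to\phi$ on increasing local events, hence on all local events. The event in question depends only on the partition of $\mathcal K=\bigcup_iB_i$ induced by connections, which is not local. For $\mathcal K\subset\Lambda_{M-1}$ this partition agrees, both in $T_N$ and in $\mathbb Z^d$, with the one given by connections inside $\Lambda_M$, unless the following local event $\mathcal M_M$ occurs: two points of $\mathcal K$ are each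 connected to $\partial\Lambda_M$ in $\Lambda_M$ but not to each other in $\Lambda_M$. If $\mathcal M_M$ occurs for infinitely many $M$, some two points of $\mathcal K$ lie in distinct infinite clusters. By uniqueness $\limsup_M\phi(\mathcal M_M)\le\phi(\limsup_M\mathcal M_M)=0$. For fixed $M$, $\phi_{T_N}(\mathcal M_M)\to\phi(\mathcal M_M)$ as $N\to\infty$. So the law of the partition under $\phi_{T_N}$ differs in the limit $N\to\infty$ from that under $\phi$ by at most $2\phi(\mathcal M_M)$ on any event; let $M\to\infty$. The bound of Step 3 passes to $\phi$. $\square$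

## 8. Cells with one dominant cluster

Let $\epsilon=\frac1{100}$ and $\epsilon_1=\epsilon\kappa\theta^2$. Cells are $Q_y=\ell y+\{1,\dots,\ell\}^d$, $y\in\mathbb Z^d$. For $\rho\ge1$ let $Y_Q$ be the fraction of $x\in Q$ with $x\leftrightarrow\partial(x+\Lambda_\rho)$. Fix first $v$ with $rC_dv^{2-d}/\beta\le\epsilon_1/2$, which is possible as $d\ge3$, then $\rho$ with $\phi(0\leftrightarrow\partial\Lambda_\rho)\le(1+\epsilon/16)\theta$. Below, $R$ (a multiple of $v$) is chosen, and then $\ell$ (a large multiple of $R$).

**Definition ($\mathfrak B$-bad cells).** Consider the cells $Q_y$ in the plane $y=(i,0,\dots,0,j)$, $(i,j)\in\mathbb Z^2$. Call $Q$ $\mathfrak B$-bad if one of the following holds for $\omega$: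

1. $X_Q<(1-\epsilon)\theta^2$;
2. $Y_Q>(1+\epsilon)\theta$;
3. $D_Q\ge\epsilon_1$;
4. $D_{Q\cup Q'}\ge\epsilon_1$ for one of the four neighboring cells $Q'$ of $Q$ in the plane.

If (1) and (2) fail, the cell is about as well connected as it should be and contains not too many points in large clusters; the failure of (3) and (4) says that the density of each cluster is nearly constant across the box, in mean square.

**Lemma 5.** For every $z\in(0,1)$, if $R$ and then $\ell$ are large enough, $\phi(\text{all cells in }S\text{ are }\mathfrak B\text{-bad})\le z^{|S|}$ for all finite nonempty sets $S$ of cells in the plane.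

*Proof.* **Type (1).** Let $X^{loc}_Q\le X_Q$ be defined with connections inside $Q$. The event $\{X_Q^{loc}<(1-\epsilon)\theta^2\}$ is decreasing and depends on $E(Q)$. By (D), (1) holds for all $Q\in S$ with probability at most $\phi_Q(X_Q^{loc}<(1-\epsilon)\theta^2)^{|S|}$. Divide $Q$ into cubes of side $R$; by (D), $\phi_Q$ dominates the product of the free measures on them. Counting only connections inside the $R$-cubes, $X_Q^{loc}$ is at least the average of $(\ell/R)^d$ variables in $[0,1]$ that are i.i.d. under the product. Their mean $a_R$ is the average of $\phi_{\rm cube}(x\leftrightarrow y)$ over pairs $x,y$ in common $v$-cubes. Let $w=\lfloor\sqrt R\rfloor\ge v$. If $x$ has distance at least $w$ from the complement of the cube, then $x+\Lambda_{w-1}$ lies in the cube and contains $y$, so $\phi_{\rm cube}(x\leftrightarrow y)\ge\phi_{\Lambda_{w-1}}(0\leftrightarrow y-x)$. As $R\to\infty$ the right side converges by (L), uniformly over the finitely many values $|y-x|_\infty<v$, to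
$$\phi(0\leftrightarrow y-x)\ge\phi(0\leftrightarrow\infty,\ y-x\leftrightarrow\infty)\ge\theta^2$$
by uniqueness and FKG. The fraction of other $x$ tends to $0$. So $\liminf_Ra_R\ge\theta^2$; take $R$ with $a_R\ge(1-\epsilon/2)\theta^2$. By the law of large numbers $\phi_Q(X_Q^{loc}<(1-\epsilon)\theta^2)\to0$ as $\ell\to\infty$.

**Type (2).** The event $x\leftrightarrow\partial(x+\Lambda_\rho)$ depends only on $E(x+\Lambda_\rho)$. Let $Y_Q^{loc}$ count only those $x$ with $x+\Lambda_\rho\subset Q$; then $Y_Q\le Y_Q^{loc}+2d\rho/\ell$. The events $\{Y_Q^{loc}>a\}$ are increasing and depend on $E(Q)$, so by (D) the probability that (2) holds on all of $S$ is at most $\phi^1_Q(Y_Q^{loc}>(1+\epsilon)\theta-2d\rho/\ell)^{|S|}$. By (D) again, $\phi^1_Q$ is dominated on the edges inside the $R$-cubes by the product of the wired measures on the $R$-cubes. Also $Y_Q^{loc}$ is at most $2d\rho/R$ plus the average over $R$-cubes of the fraction of $x$ with $x+\Lambda_\rho$ inside the $R$-cube and $x\leftrightarrow\partial(x+\Lambda_\rho)$; under the product these fractions are i.i.d.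 For $x$ at distance at least $w=\lfloor\sqrt R\rfloor>\rho$ from the complement of the cube,
$$\phi^1_{\rm cube}(x\leftrightarrow\partial(x+\Lambda_\rho))\le\phi^1_{\Lambda_{w-1}}(0\leftrightarrow\partial\Lambda_\rho)\longrightarrow\phi^1(0\leftrightarrow\partial\Lambda_\rho)\le(1+\epsilon/16)\theta ,$$
and the fraction of other $x$ tends to $0$. So for $R$ large the mean is at most $(1+\epsilon/8)\theta$. For $R$ and then $\ell$ large, $(1+\epsilon)\theta-2d\rho/\ell-2d\rho/R\ge(1+\epsilon/2)\theta$, and by the law of large numbers the probability tends to $0$ as $\ell\to\infty$.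

**Types (3) and (4).** Lemma 4 gives the bound $\exp(-\frac14\beta\epsilon_1\ell^{d-2}m)$ for $m$ disjoint boxes, and $\ell^{d-2}\to\infty$. In (4), fix one of the four directions. At least half of the cells of any set have the same parity of the coordinate in that direction, and the corresponding boxes $Q\cup Q'$ are disjoint.

**Combination.** There are 7 types of badness: (1), (2), (3), and (4) for each direction. So there is $\epsilon_\ell\in(0,1)$, $\epsilon_\ell\to0$ as $\ell\to\infty$, such that for each type and each set $S'$ of cells, all cells of $S'$ are bad of this type with probability at most $\epsilon_\ell^{|S'|/2}$. If all cells of $S$ are $\mathfrak B$-bad, at least $|S|/7$ of them are bad of one common type. Summing over the type and the subset, the probability is at most $7\cdot2^{|S|}\epsilon_\ell^{|S|/14}\le(14\,\epsilon_\ell^{1/14})^{|S|}$, which is at most $z^{|S|}$ for $\ell$ large. $\square$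

**Lemma 6.** Let $\ell$ be large. If $Q$ is not $\mathfrak B$-bad there is a unique cluster $C_Q$ of $\omega$ (connections in all of $\mathbb Z^d$) with $m_Q(C_Q)\ge(1-4\epsilon)\theta$. If adjacent cells $Q,Q'$ of the plane are both not $\mathfrak B$-bad, then $C_Q=C_{Q'}$.

*Proof.* **Step 1: a large cluster in $B=Q$ and in $B=Q\cup Q'$.** Let $Y_B$ be the fraction for $B$. Since $X_B,Y_B$ are averages over the cells in $B$, $X_B\ge(1-\epsilon)\theta^2$ and $Y_B\le(1+\epsilon)\theta$; and $D_B<\epsilon\kappa\theta^2$. Call $C$ *small* if some $x\in C\cap B$ is not connected to $\partial(x+\Lambda_\rho)$. Then $|C|\le(2\rho+1)^d$. As $\sum_Cm_B(C)=1$, small clusters contribute at most $(2\rho+1)^d\ell^{-d}\le\epsilon\theta^2$ to $\sum_Cm_B(C)^2=X_B-D_B/\kappa$, for $\ell$ large. The other clusters satisfy $\sum m_B(C)\le Y_B$. Hence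
$$\max_{C\text{ not small}}m_B(C)\ge\frac{X_B-D_B/\kappa-\epsilon\theta^2}{Y_B}\ge\frac{1-3\epsilon}{1+\epsilon}\,\theta\ge(1-4\epsilon)\theta ,$$
the last because $(1-4\epsilon)(1+\epsilon)=1-3\epsilon-4\epsilon^2$. For $B=Q$ this gives existence.

**Step 2: uniqueness.** For $\ell$ large, a cluster with $m_Q(C)\ge\theta/2$ has more than $(2\rho+1)^d$ points and is not small. Two distinct clusters with $m_Q\ge(1-9\epsilon)\theta$ and $m_Q\ge(1-4\epsilon)\theta$ cannot coexist: the sum would be at most $Y_Q\le(1+\epsilon)\theta$, while $2-13\epsilon>1+\epsilon$. So $C_Q$ is unique, and any cluster with $m_Q\ge(1-9\epsilon)\theta$ equals $C_Q$.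

**Step 3: agreement.** For $B=Q\cup Q'$ let $C_B$ be the maximizer in Step 1. For $\ell$ large $|C_B|>(2\rho+1)^d$, so each of its points $x$ is connected to $\partial(x+\Lambda_\rho)$, and $m_{Q'}(C_B)\le Y_{Q'}\le(1+\epsilon)\theta$. As $m_B$ is the average of $m_Q$ and $m_{Q'}$,
$$m_Q(C_B)\ge2(1-4\epsilon)\theta-Y_{Q'}\ge(1-9\epsilon)\theta ,$$
hence $C_B=C_Q$ by Step 2. In the same way $C_B=C_{Q'}$. $\square$

## 9. Counting along dyadic rectangles: Theorem 2 for $d\ge3$

Fix $\ell$ such that Lemma 6 holds and Lemma 5 holds with $z=2^{-10}$.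

**Step 1: cells spoiled by the wall.** For $y=(i,0,\dots,0,j)$ with $j\ge1$ let $V_y=\ell y+\{1-\ell,\dots,2\ell\}^d$. Its lowest height is $\ell(j-1)+1\ge j$, so $V_y\subset\mathbb H$, and it contains $Q_y$ and its neighboring cells in the plane. Say $Q_y\in\mathcal U$ if there are $a,b\in V_y$ with $a\leftrightarrow b$ in $\omega$ but $a\not\leftrightarrow b$ in $\omega'$. Every edge of $E(V_y)$ has the form $\{x,x+e_i\}$ with $x\in V_y$, $x_d\ge j$, so $\sum_{e\in E(V_y)}\mathrm{diff}_p(e)\le(3\ell)^d\,\bar d(j)$ by monotonicity. Lemma 2 with $m=3\ell$ and a union bound over the $(3\ell)^{2d}$ pairs $a,b$ give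
$$P(Q_{(i,0,\dots,0,j)}\in\mathcal U)\le C_\ell\,\bar d(j),\qquad C_\ell=(3\ell)^{3d}c_{3\ell}^{-1}.$$
Call a cell *good* if it is neither $\mathfrak B$-bad nor in $\mathcal U$.

**Step 2: few spoiled cells in each window.** In the $(i,j)$-plane let $H_k=[0,2^{k+2}]\times[2^k,2^{k+1}]$ and $V_k=[0,2^k]\times[2^k,2^{k+2}]$, both inside $W_k=[0,2^{k+2}]\times[2^k,2^{k+2}]$, $k\ge1$. By Markov's inequality
$$P(|\mathcal U\cap W_k|\ge2^{k-1})\le2^{1-k}(2^{k+2}+1)\,C_\ell\sum_{j=2^k}^{2^{k+2}}\bar d(j)\le10\,C_\ell\sum_{j=2^k}^{2^{k+2}}\bar d(j).$$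
This is summable in $k$ by Lemma 1, since each $j$ lies in at most three of the ranges. Note that no independence between the events $\{Q\in\mathcal U\}$ was used.

**Step 3: blocking paths are unlikely.** Suppose $|\mathcal U\cap W_k|<2^{k-1}$, and either $H_k$ has no left–right nearest-neighbor crossing by good cells, or $V_k$ has no bottom–top one. By planar site duality there is a self-avoiding $*$-path (steps to any of the 8 surrounding cells) of $L\ge2^k$ non-good cells in $W_k$ that crosses the rectangle in the other direction. Fewer than $2^{k-1}\le L/2$ of its cells are in $\mathcal U$, so at least $L/2$ of them are $\mathfrak B$-bad. Summing over paths and over the sets of $\mathfrak B$-bad cells on them, Lemma 5 bounds the probability by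
$$\sum_{L\ge2^k}|W_k|\,8^L2^Lz^{L/2}=|W_k|\sum_{L\ge2^k}2^{-L},$$
which is summable in $k$.

**Step 4: an infinite chain of good cells.** By Steps 2 and 3, for $k_0$ large all $H_k,V_k$ with $k\ge k_0$ are crossed by good cells with positive probability. As in Section 5, a horizontal crossing of $H_k$ meets a vertical crossing of $V_k$, which meets a horizontal crossing of $H_{k+1}$. So there is an infinite nearest-neighbor connected set $\mathcal P$ of good cells with $j\ge1$.

**Step 5: an infinite cluster of $\omega'$.** By Lemma 6 all $Q\in\mathcal P$ have the same $C_Q=:C$, and $C\cap Q\ne\emptyset$. For adjacent $Q=Q_y$ and $Q'$ in $\mathcal P$, any $a\in C\cap Q$ and $b\in C\cap(Q\cup Q')$ are connected in $\omega$ and lie in $V_y$. Since $Q\notin\mathcal U$, they are connected in $\omega'$ too. Hence $\bigcup_{Q\in\mathcal P}(C\cap Q)$ lies in one $\omega'$-cluster, which is infinite because it meets infinitely many disjoint cells. So $\phi'(x\leftrightarrow\infty)>0$ for some $x\in\mathbb H$, and by FKG and finite energy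
$$\phi'(e_d\leftrightarrow\infty)\ge\phi'(e_d\leftrightarrow x)\,\phi'(x\leftrightarrow\infty)>0 .$$
This proves Theorem 2 for $d\ge3$. Together with Section 5 it holds for all $d\ge2$, and Section 3 gives Theorem 1; with $j=1$, Conjecture 3.3 is true. $\blacksquare$
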